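# Half-factorial sets in cyclic groups: moduli with $\mu(\mathbb Z/n\mathbb Z)$ close to $\tfrac12\tau(n)$

## A sum of 60 that does not split into 30 and 30

Take the four integers $1, 6, 10, 15$ and the multiset
$$A=15\cdot 10^2\cdot 1\cdot 6^4,\qquad 15+20+1+24=60 .$$
(We write multisets multiplicatively, so $6^4$ means four copies of $6$.) Can $A$ be cut into two parts of sum $30$ each? We would need
$$15x+10y+v+6w=30,\qquad 0\le x\le 1,\ 0\le y\le 2,\ 0\le v\le 1,\ 0\le w\le 4 .$$

* If $v=0$, parity forces $x=0$, so $10y+6w=30$. Here $y=0$ needs $w=5$, which is one copy too many; $y=1$ needs $6w=20$ and $y=2$ needs $6w=10$, both impossible.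
* If $v=1$, parity forces $x=1$, so $10y+6w=14$. Here $y=0$ needs $6w=14$ and $y=1$ needs $6w=4$, both impossible, and $y=2$ is too large.

So $A$ does not split. It is instructive to see how it almost splits. The elements $15,10,10$ add up to $35=30+5$, and $5+1+24=30$. If we could break the $35$ into $30$ and $5$, we would be done. But $15$ and $10$ are $3\cdot 5$ and $2\cdot 5$, and a single $5$ is not a sum of copies of them. Everything else is rigid because $5\equiv-1\pmod 6$.

Now read the four integers modulo $30$. Then $A$ is a multiset with sum $0$ in $\mathbb Z/30\mathbb Z$, and no proper nonempty part of it has sum $0$: such a part would have integer sum $30$. So $A$ is an irreducible zero-sum multiset. On the other hand,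
$$A^{30}=(15^2)^{15}\,(10^3)^{20}\,(1^{30})^{1}\,(6^5)^{24},$$
and each of $15^2,\ 10^3,\ 1^{30},\ 6^5$ is an irreducible zero-sum multiset too. The same object $A^{30}$ is therefore a product of $30$ irreducibles and also of $15+20+1+24=60$ irreducibles. The set $\{1,6,10,15\}\subset\mathbb Z/30\mathbb Z$ fails a property called half-factoriality. The talk uses large families of such unsplittable sums to show that, for suitable $n$, half-factorial subsets of $\mathbb Z/n\mathbb Z$ are as small, up to an arbitrarily small proportion, as a known lower bound permits.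

## Half-factorial sets and the ratio $\mu/\tau$

Let $G$ be a finite abelian group, written additively, and let $G_0\subset G$.

**Definition (block monoid).** A sequence in $G_0$ is an element of the free abelian monoid $\mathscr F(G_0)$ with basis $G_0$, that is, a finite multiset of elements of $G_0$. The block monoid $\mathscr B(G_0)$ is the submonoid of the sequences whose elements sum to $0$ in $G$.

The only unit of $\mathscr B(G_0)$ is the empty sequence. If a zero-sum sequence has a zero-sum subsequence, the complement is zero-sum too. Hence the atoms (irreducible elements) of $\mathscr B(G_0)$ are the nonempty zero-sum sequences without a proper nonempty zero-sum subsequence, and induction on the length shows that every zero-sum sequence is a product of atoms.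

**Definition (half-factorial).** The set $G_0$ is half-factorial if for each nonempty $B\in\mathscr B(G_0)$ all factorizations of $B$ into atoms have the same number of factors. We write $\mu(G)$ for the maximal cardinality of a half-factorial subset of $G$, $\tau(n)$ for the number of positive divisors of $n$, and $\omega(n)$ for the number of distinct prime divisors.

For example, in $\mathbb Z/3\mathbb Z$ the atoms over $\{1,2\}$ are $1^3$, $2^3$ and $1\cdot 2$. Since $(1\cdot2)^3=1^3\cdot2^3$ has factorizations of lengths $3$ and $2$, the set $\{1,2\}$ is not half-factorial.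

The tool for counting atoms is the cross number: for $A=g_1\cdots g_l$ put
$$\mathsf k(A)=\sum_{i=1}^{l}\frac1{\operatorname{ord}(g_i)} .$$
It is additive under products. In $\mathbb Z/3\mathbb Z$ we have $\mathsf k(1^3)=1$ and $\mathsf k(1\cdot 2)=\tfrac23$.

**(F1)** *Let $G_0\subset \mathbb Z/n\mathbb Z$. Then $G_0$ is half-factorial if and only if every atom of $\mathscr B(G_0)$ has cross number $1$. In that case every zero-sum sequence over $G_0$ has integral cross number, equal to its number of atoms.*

*Proof.* Let $G_0$ be half-factorial and $A=g_1\cdots g_l$ an atom. Each $g^{\operatorname{ord} g}$ is an atom, and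
$$A^n=\prod_i\big(g_i^{\operatorname{ord}g_i}\big)^{n/\operatorname{ord}g_i}.$$
The left side has $n$ atoms and the right side has $\sum_i n/\operatorname{ord}(g_i)=n\,\mathsf k(A)$ atoms, so $\mathsf k(A)=1$. Conversely, if all atoms have cross number $1$, then by additivity any factorization of $B$ has exactly $\mathsf k(B)$ factors. The last sentence is this same additivity. $\square$

**(F2)** *A half-factorial set $G_0\subset\mathbb Z/n\mathbb Z$ contains at most one element of each order. In particular $\mu(\mathbb Z/n\mathbb Z)\le\tau(n)$.*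

*Proof.* Only $0$ has order $1$. Suppose $g,g'\in G_0$ have order $t\ge2$. They generate the same subgroup, so $g'=ug$ with $1\le u\le t-1$. The sequence $g^{t-u}g'$ is zero-sum with cross number $(t-u+1)/t\in(0,1]$. By (F1) this is an integer, so it equals $1$ and $u=1$. $\square$

When the elements are given by divisors of $n$, half-factoriality becomes a statement about ordinary integers. Write $\sigma(A)$ for the sum of a sequence of integers.

**Criterion (C).** *Let $D$ be a set of positive divisors of $n$. The set $\{d\bmod n:d\in D\}$ is half-factorial if and only if every sequence over $D$ with integer sum $Kn$, $K\ge2$, has a subsequence with integer sum exactly $n$.*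

*Proof.* The element $d\bmod n$ has order $n/d$ (for $d=n$ it is $0$, of order $1$), so a sequence $A$ over $D$ has $\mathsf k(A)=\sigma(A)/n$. If the set is half-factorial, then a sequence of sum $Kn$ with $K\ge 2$ is a product of atoms, each of cross number $1$, hence of integer sum $n$. Conversely, if the condition holds, a sequence of sum $Kn$ with $K\ge2$ has a proper nonempty zero-sum subsequence and is not an atom. So all atoms have integer sum $n$, that is, cross number $1$. $\square$

Let us try the smallest moduli. For $n=1$ we have $\mu=1=\tau$. For a prime $n=p$, the divisors $1$ and $p$ give the set $\{1,0\}$ with atoms $1^p$ and $0$, so $\mu=2=\tau$.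

For $n=pq$ with distinct primes, all four divisors can be used. Take a sequence over $\{1,p,q,pq\}$ of sum $Kpq$, $K\ge2$. If it contains $pq$, or $q$ copies of $p$, or $p$ copies of $q$, it has a subsequence of sum $pq$. Otherwise it is $p^xq^y1^v$ with $x\le q-1$ and $y\le p-1$, so $px+qy\le 2pq-p-q$ and $v\ge p+q$. Let $x_0\le x$ be maximal with $px_0+qy\le pq$; it exists since $qy<pq$. If $x_0=x$, there are $v\ge 2pq-(px+qy)\ge pq-(px+qy)$ ones, enough to fill up to $pq$. If $x_0<x$, then $px_0+qy>pq-p$, and fewer than $p$ ones are needed. By (C), $\mu(\mathbb Z/pq\mathbb Z)=4=\tau(pq)$.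

For $n=30$ the opening example intervenes. Suppose a half-factorial $G_0\subset\mathbb Z/30\mathbb Z$ contains elements of orders $30,5,3,2$. After multiplication by a unit the first one is $1$, and fact (F3) below will force the others to be $6,10,15$, which we have seen to be impossible. So $\mu(\mathbb Z/30\mathbb Z)\le7<8=\tau(30)$.

How small can $\mu(\mathbb Z/n\mathbb Z)/\tau(n)$ be? The source of the problem is "On the maximal cardinality of half-factorial sets in cyclic groups" (http://www.math.univ-paris13.fr/~schmid/personal/schmid_10.pdf). It is known that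
$$\frac12\le\inf_{n\in\mathbb N}\frac{\mu(\mathbb Z/n\mathbb Z)}{\tau(n)}\le\frac{13}{16}; \qquad (1)$$
the upper bound comes from the fact that $\mu(\mathbb Z/n\mathbb Z)\in\{12,13\}$ for infinitely many products $n$ of four distinct primes, for which $\tau(n)=16$. The conjecture was that the infimum is strictly greater than $\tfrac12$. It is false.

**Theorem 1.** *Let $k\ge1$ and $s\ge 2^{1+2^{k+5}}$. Let $m=q_1\cdots q_s$ be a product of $s$ distinct (otherwise arbitrary) primes, and let $P_1,\dots,P_k$ be primes with*
$$P_i\equiv-1\pmod{mP_1\cdots P_{i-1}}\qquad(1\le i\le k). \qquad (2)$$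
*Put $n=mP_1\cdots P_k$. Then $\mu(\mathbb Z/n\mathbb Z)\le\left(\tfrac12+2^{-k}\right)\tau(n)$.*

Dirichlet's theorem on primes in arithmetic progressions supplies such $P_i$ one after another, with infinitely many choices for each. The primes are automatically distinct: if $P_i$ divided $mP_1\cdots P_{i-1}$, then (2) would give $0\equiv-1\pmod{P_i}$. So $n$ is squarefree. Letting $k\to\infty$ we get $\inf_n\mu(\mathbb Z/n\mathbb Z)/\tau(n)\le\tfrac12$, so the conjecture is disproved, and with the known lower bound in (1) the infimum equals $\tfrac12$.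

**Theorem 2.** *If in addition $P_k\ge n'\tau(n')$ with $n'=n/P_k$ (possible by Dirichlet's theorem), then*
$$\tfrac12\tau(n)+\omega(n)\le\mu(\mathbb Z/n\mathbb Z)\le\left(\tfrac12+2^{-k}\right)\tau(n).$$
*Taking $s=2^{1+2^{k+5}}$ gives infinitely many $n$ with $\tfrac12<\mu(\mathbb Z/n\mathbb Z)/\tau(n)\le\tfrac12+O(1/\log\omega(n))$ and $\omega(n)\to\infty$.*

Nothing is claimed about whether the infimum is attained.

## Forcing the elements to be divisors

From here on $n$ is squarefree, $G=\mathbb Z/n\mathbb Z$, and $G_0\subset G$ is half-factorial. For $d\mid n$ let $g_d$ be the element of $G_0$ of order $n/d$ if there is one; it is unique by (F2). Let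
$$D=D(G_0)=\{d\mid n: g_d\text{ exists}\},\qquad |D|=|G_0| .$$
The element $g_d$ lies in the subgroup generated by $d$, so $g_d=du_0$ with $u_0$ coprime to $n/d$. Since $n$ is squarefree, $d$ and $n/d$ are coprime, and we may choose $u\equiv u_0\pmod{n/d}$, $u\equiv1\pmod d$. Thus $g_d=du$ with $u$ coprime to $n$.

We want to contradict the presence of four given orders in $G_0$ by exhibiting one explicit sequence. For this we must know which elements carry these orders. The next two facts say that, after an automorphism, they are the divisors themselves. Automorphisms of $G$ preserve half-factoriality and orders, hence $D$.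

**(F3)** *If $c,d\in D$, $c\mid d$, $d\ne n$ and $g_c=c$, then $g_d=d$.*

*Proof.* Put $t=n/c$. The element $g_d$ is a multiple of $d$, hence of $c$, and it is nonzero since $d\ne n$. So $g_d=wc$ with $1\le w\le t-1$. The sequence $c^{t-w}g_d$ has sum $tc=n\equiv 0$ and cross number
$$\frac{t-w}{t}+\frac dn=\frac{t-w+d/c}{t}.$$
By (F1) this is an integer, so $w\equiv d/c\pmod t$. Both $w$ and $d/c$ lie in $[1,t-1]$, so $w=d/c$ and $g_d=d$. $\square$

One application of (F3) needs a divisor $c$ below everything. In general we shall have two divisors $c,h$, neither dividing the other, and must normalize both at once.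

**(F4)** *If $c,h\in D$ and $\operatorname{lcm}(c,h)=n/P$ with $P$ prime, then some automorphism $\varphi$ of $G$ satisfies $\varphi(g_c)=c$ and $\varphi(g_h)=h$.*

*Proof.* Write $g_c=cu_1$, $g_h=hu_2$ with $u_1,u_2$ coprime to $n$, and $L=n/P$. Since $u_1,u_2$ are units modulo $P$, there is $j\in[1,P-1]$ with $ju_1+u_2\equiv0\pmod P$. The sequence $g_c^{\,jL/c}g_h^{\,L/h}$ has sum $L(ju_1+u_2)\equiv 0\pmod n$ and cross number
$$\frac{jL}{c}\cdot\frac cn+\frac Lh\cdot\frac hn=\frac{j+1}{P}.$$
By (F1) this is an integer, and $2\le j+1\le P$, so $j=P-1$. Hence $u_1\equiv u_2\pmod P$.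

We look for $w$ coprime to $n$ with $wu_1\equiv1\pmod{n/c}$ and $wu_2\equiv1\pmod{n/h}$. As $n$ is squarefree, this can be prescribed prime by prime. Since $\gcd(n/c,n/h)=n/\operatorname{lcm}(c,h)=P$, the two conditions meet only at $P$, where they agree. At primes dividing neither $n/c$ nor $n/h$ we ask $w\equiv1$. Multiplication by $w$ is an automorphism, and $wcu_1\equiv c$, $whu_2\equiv h\pmod n$. $\square$

## The unsplittable sequence of sum $2n$

Let $n=mP_1\cdots P_k$ satisfy (2); in this section the size of $s$ does not matter. Write $[s]=\{1,\dots,s\}$. We identify a subset of $[s]$ with the product of the corresponding $q$'s and a subset of $[k]$ with the product of the corresponding $P$'s; the empty set is the number $1$. A divisor of $n$ is then a set $x\cup y$ with $x\subset[s]$, $y\subset[k]$, written as a number by juxtaposition. We write $x^c=[s]\setminus x$.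

**Proposition 3.** *Let $X,a_1,a_2\subset[s]$ be pairwise disjoint with $a_1,a_2\neq\emptyset$. Let $1\le i\le k$ and $\gamma,\delta,\eta\subset[k]$ with*
$$\gamma\cup\eta=[k]\setminus\{i\},\qquad\delta\supseteq\gamma\cup\{i,i+1,\dots,k\}. \qquad (3)$$
*If $G_0$ is half-factorial, then $D(G_0)$ does not contain all four divisors*
$$c=X\gamma,\quad d=Xa_2\delta,\quad d_1=Xa_1\delta,\quad h=X^c\eta .$$

The opening example is $k=1$, $m=6$, $P_1=5$, $X=\gamma=\eta=\emptyset$, $\delta=\{1\}$, $a_1=2$, $a_2=3$: it gives $c=1$, $d=15$, $d_1=10$, $h=6$.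

For $k=2$ take $m=6$, $P_1=5$, $P_2=29\equiv-1\pmod{30}$, $n=870$, $X=\emptyset$, $a_1=2$, $a_2=3$. With $i=1$, $\gamma=\emptyset$, $\eta=\{2\}$, $\delta=\{1,2\}$ the divisors are $c=1$, $d=435$, $d_1=290$, $h=174$, and the sequence below will be $435\cdot290^2\cdot1^{29}\cdot174^4$, of sum $435+580+29+696=1740=2\cdot870$. With $i=2$, $\gamma=\emptyset$, $\eta=\{1\}$, $\delta=\{2\}$ they are $c=1$, $d=87$, $d_1=58$, $h=30$, and the sequence will be $87^9\cdot58^2\cdot1\cdot30^{28}$, of sum $783+116+1+840=1740$.

*Proof.* Suppose $D(G_0)$ contains all four.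

**Step 1: normalization.** This step replaces group elements by integers. By (3) we have $\operatorname{lcm}(c,h)=n/P_i$. By (F4) we may apply an automorphism and assume $g_c=c$ and $g_h=h$. As $\gamma\subset\delta$, we have $c\mid d$ and $c\mid d_1$. Also $d\ne n$ because $a_1\nmid d$, and $d_1\neq n$ because $a_2\nmid d_1$. So (F3) gives $g_d=d$ and $g_{d_1}=d_1$. Further, $h\neq n$ since $P_i\nmid h$, and $c\neq n$ for the same reason. The four divisors are distinct: $d$ and $d_1$ are divisible by $P_i$ while $c$ and $h$ are not, $d\ne d_1$ since $a_1\neq a_2$, and $c\ne h$ since $X\neq X^c$.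

**Step 2: bookkeeping.** This step writes $h$, $\delta$ and $n$ as products in which the relevant congruences are visible. Put
$$N=a_1a_2,\qquad b=\frac{n}{X\delta N}=b_0B,\qquad b_0=[s]\setminus(X\cup a_1\cup a_2),\quad B=[k]\setminus\delta .$$
By (3), $B\subset\{1,\dots,i-1\}$. So $Nb\mid mP_1\cdots P_{i-1}$, and (2) gives
$$P_i\equiv-1\pmod{Nb}. \qquad (4)$$
Note that $i\notin\gamma$ and $i\notin\eta$. Let $\theta=\delta\setminus(\gamma\cup\{i\})$, so that $\delta=\gamma P_i\theta$, and let $\rho=\eta\cap\gamma$. The complement of $\gamma\cup\{i\}$ in $[k]$ is the disjoint union of $\theta$ (the part inside $\delta$) and $B$ (the part outside $\delta$). By (3), $\eta$ contains this complement and avoids $i$, so $\eta=\theta B\rho$. Since $X^c=Nb_0$, we obtain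
$$h=Nb\,\theta\rho,\quad\rho\mid\gamma,\qquad n=X\gamma P_i\theta Nb. \qquad (5)$$
As $n$ is squarefree, $\gcd(X\gamma\theta,Nb)=1$ and $\gcd(X\gamma,\theta)=1$.

**Step 3: the sequence.** We want a total of $2n$ which could only be cut in two at a place where no cut is available. The elements $d=X\delta a_2$ and $d_1=X\delta a_1$ are multiples of $X\delta$, and we shall take $Nb+1$ units of $X\delta$ in total. Since $X\delta\cdot Nb=n$, the natural halves are "$Nb$ units" and "one unit, completed by copies of $c$ and $h$ to $n$". One unit is not available, because $a_1,a_2\ge2$.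

Here are the details. The numbers $a_1,a_2\geq 2$ are coprime. Choose $\alpha\in[1,a_1-1]$ and $\beta\in[1,a_2-1]$ with $\alpha a_2\equiv1\pmod{a_1}$ and $\beta a_1\equiv1\pmod{a_2}$. Then $\alpha a_2+\beta a_1\equiv1\pmod N$ and $1<\alpha a_2+\beta a_1<2N$, so
$$\alpha a_2+\beta a_1=N+1 .$$
Next, using (5), put
$$\ell=\frac{n-X\gamma\theta(P_i+1)}{h}=\frac{X\gamma\theta\,\big(P_i(Nb-1)-1\big)}{Nb\,\theta\rho}=\frac{X\gamma}{\rho}\cdot\frac{P_i(Nb-1)-1}{Nb}.$$
The first factor is an integer as $\rho\mid\gamma$. The second is an integer because (4) gives $P_i(Nb-1)-1\equiv(-1)(-1)-1=0\pmod{Nb}$. It is positive because $Nb\ge 2\cdot 3=6$. So $\ell$ is a positive integer, and $\ell h<n$. Now let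
$$A=d^{\,(b-1)a_1+\alpha}\;d_1^{\,\beta}\;c^{\,\theta}\;h^{\,\ell}.$$
The copies of $d$ and $d_1$ contribute
$$X\delta\big((b-1)a_1a_2+\alpha a_2+\beta a_1\big)=X\delta\big((b-1)N+N+1\big)=X\delta(Nb+1)=n+X\gamma\theta P_i .$$
The copies of $c$ contribute $X\gamma\theta$, and those of $h$ contribute $\ell h=n-X\gamma\theta(P_i+1)$. So $\sigma(A)=2n$.

A divisor $g<n$ of $n$ has order $n/g$ as an element of $G$, so $\mathsf k(A)=2$. By (F1), $A$ is a product of two atoms of cross number $1$, that is, of integer sum $n$. Hence some subsequence $d^{x'}d_1^{y'}c^vh^w$ of $A$ has integer sum exactly $n$, and so does its complement in $A$.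

**Step 4: no such subsequence exists.** Let $r=x'a_2+y'a_1$ be the number of units of $X\delta$ used. Then $0\le r\le Nb+1$, the complement uses $Nb+1-r$ units, and
$$X\delta r+X\gamma v+hw=n. \qquad (6)$$
Read (6) modulo $\theta$. As $\theta$ divides $\delta$, $h$ and $n$, we get $\theta\mid X\gamma v$, so $\theta\mid v$ by coprimality. Since $0\le v\le\theta$, we have $v\in\{0,\theta\}$.

Read (6) modulo $Nb$. As $Nb$ divides $h$ and $n$, and $\delta=\gamma P_i\theta$, we get $X\gamma\theta\,(P_ir+v/\theta)\equiv0$. Here $X\gamma\theta$ is invertible and $P_i\equiv-1$, so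
$$r\equiv v/\theta\pmod{Nb},\qquad v/\theta\in\{0,1\}.$$
With $0\le r\le Nb+1$ this leaves four cases.

* $r=0$ and $v=0$: then $hw=n$, but $hw\le h\ell<n$.
* $r=Nb+1$: then $X\delta r=n+X\delta>n$, contrary to (6).
* $r=1$: impossible, since $r=x'a_2+y'a_1$ with $a_1,a_2\ge2$.
* $r=Nb$: the complement also has sum $n$ and uses one unit, which the previous case excludes.

This contradiction proves the proposition. $\square$

## Why one auxiliary prime stops at three quarters

Proposition 3 ties $X$ to $X^c$, so it is natural to study $D$ through the pairs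
$$(D_x,D_{x^c}),\qquad D_x=\{y\subset[k]:x\cup y\in D\}\quad(x\subset[s]).$$
The obvious first try is $k=1$. Then (3) leaves only $i=1$, $\gamma=\eta=\emptyset$, $\delta=\{1\}$, and the forbidden divisors are $X,\ Xa_2P,\ Xa_1P,\ X^c$. This cannot bring us below $\tfrac34\tau(n)$. Choose one set from each complementary pair $\{x,x^c\}$, and let $D_x=\{\emptyset,\{1\}\}$ for the chosen $x$ and $D_x=\{\{1\}\}$ for the others. This $D$ has $3\cdot2^{s-1}=\tfrac34\tau(n)$ elements and never contains both $X$ and $X^c$, so Proposition 3 does not object to it.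

With more auxiliary primes, one may try to use only the last one, that is, $i=k$ in (3). This stops at the same place. If the $D_x$ consist of all subsets of $[k]$ for the chosen $x$, and of all subsets containing $k$ for the others, then $c=X\gamma$ and $h=X^c\eta$ with $k\notin\gamma\cup\eta$ are never both in $D$, and again $|D|=\tfrac34\tau(n)$. So all indices $i$ must work together. We now isolate the resulting question about subsets of $[k]$.

## Admissible pairs of families on $[k]$

For $\mathcal W\subset2^{[k]}$ let $U(\mathcal W)$ be its up-closure, the family of all subsets of $[k]$ containing some member of $\mathcal W$. Let $\mathcal W^*=\{[k]\setminus w:w\in\mathcal W\}$. For instance, with $k=2$ and $\mathcal W=\{\{1\}\}$ we have $U(\mathcal W)=\{\{1\},\{1,2\}\}$ and $\mathcal W^*=\{\{2\}\}$.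

**Definition (admissible pair).** A pair $(\mathcal A,\mathcal A')$ of families in $2^{[k]}$ is admissible if there are no $i\in[k]$ and $\gamma,\delta,\eta\subset[k]$ with $\gamma\cup\eta=[k]\setminus\{i\}$, $\delta\supseteq\gamma\cup\{i,\dots,k\}$, and either ($\gamma,\delta\in\mathcal A$ and $\eta\in\mathcal A'$) or ($\gamma,\delta\in\mathcal A'$ and $\eta\in\mathcal A$).

For $k=1$ the pair $\mathcal A=\{\emptyset,\{1\}\}$, $\mathcal A'=\{\{1\}\}$ is admissible, and $|\mathcal A|+|\mathcal A'|=3$. For every $k$, the pair $\mathcal A=2^{[k]}$, $\mathcal A'=\{[k]\}$ is admissible: $\gamma$ and $\eta$ never contain $i$, and in each alternative one of them would have to be $[k]$. So $|\mathcal A|+|\mathcal A'|$ can be $2^k+1$. We shall show that it cannot be larger. Since $|\mathcal A|+|\mathcal A'|$ can be at most $2^{k+1}$ in general, this is the factor $\tfrac12$ we are after.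

A plain induction on $k$ runs as follows. Split $\mathcal A$ and $\mathcal A'$ according to whether a set contains $k$. The parts containing $k$ form, after deleting $k$, an admissible pair on $[k-1]$, so together they have at most $2^{k-1}+1$ members. For the parts not containing $k$, compare each $x\subset[k-1]$ in $\mathcal A$ with its complement $[k-1]\setminus x$ in $\mathcal A'$. If at most one were present for each $x$, we would gain $2^{k-1}$ and be done. The trouble is the set $V$ of those $x$ for which both are present; the bound becomes $2^k+1+|V|$. Each $x\in V$ does have a price: the forbidden triples with $i=k$ remove from the parts containing $k$ everything above $x$ on one side and everything above the complement of $x$ on the other. But the plain induction hypothesis has no place to record this price. The remedy is to carry a family of blocked positions $\mathcal W$ through the induction and to show that each blocked position costs at least one.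

**Lemma 4.** *Let $k\ge0$, let $(\mathcal A,\mathcal A')$ be admissible, and let $\mathcal W\subset2^{[k]}$ satisfy*
$$\mathcal A\cap U(\mathcal W)=\emptyset\quad\text{and}\quad\mathcal A'\cap U(\mathcal W^*)=\emptyset . \qquad (7)$$
*Then $|\mathcal A|+|\mathcal A'|+|\mathcal W|\le2^k+1$. In particular (taking $\mathcal W=\emptyset$), $|\mathcal A|+|\mathcal A'|\le2^k+1$.*

*Proof.* We use induction on $k$. For $k=0$ the only subset of $[0]=\emptyset$ is $\emptyset$. If $\mathcal W=\emptyset$, the sum is at most $2=2^0+1$. If $\mathcal W=\{\emptyset\}$, then $U(\mathcal W)=U(\mathcal W^*)=\{\emptyset\}$, so (7) forces $\mathcal A=\mathcal A'=\emptyset$ and the sum is $1$.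

Let $k\ge1$. For $x\subset[k-1]$ write $x^*=[k-1]\setminus x$. Put
$$E_1=\{x\subset[k-1]:x\in\mathcal A\},\qquad E_2=\{x\subset[k-1]:x\cup\{k\}\in\mathcal A\},$$
and define $E_1',E_2'$ from $\mathcal A'$ and $W_0,W_1$ from $\mathcal W$ in the same way ($W_0$ for members without $k$, $W_1$ for members with $k$). Let
$$V=\{x\subset[k-1]:x\in E_1,\ x^*\in E_1'\},\qquad Z=V\cup W_0\cup W_1 .$$

**Step (a): $(E_2,E_2')$ with blocked family $Z$ satisfies the hypotheses for $k-1$.** This step is what lets us use the induction hypothesis with the price of $V$ included. Three things are to be checked.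

*Admissibility.* Suppose $i\in[k-1]$ and $\gamma,\delta,\eta\subset[k-1]$ form a forbidden triple for $(E_2,E_2')$. Adjoin $k$ to all three sets. Then $(\gamma\cup\{k\})\cup(\eta\cup\{k\})=[k]\setminus\{i\}$ and $\delta\cup\{k\}\supseteq(\gamma\cup\{k\})\cup\{i,\dots,k\}$, and the memberships pass to $\mathcal A$ and $\mathcal A'$. This is a forbidden triple for $(\mathcal A,\mathcal A')$, a contradiction.

*$E_2\cap U(Z)=\emptyset$.* Let $y\in E_2$ and suppose $y\supseteq x$ with $x\in Z$.

* If $x\in V$, take $i=k$, $\gamma=x\in\mathcal A$, $\eta=x^*\in\mathcal A'$, $\delta=y\cup\{k\}\in\mathcal A$. Then $\gamma\cup\eta=[k-1]=[k]\setminus\{k\}$ and $\delta\supseteq\gamma\cup\{k\}$. This triple is forbidden.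
* If $x\in W_0$, then $y\cup\{k\}\in\mathcal A$ contains $x\in\mathcal W$, contrary to (7).
* If $x\in W_1$, then $y\cup\{k\}\in\mathcal A$ contains $x\cup\{k\}\in\mathcal W$, contrary to (7).

*$E_2'\cap U(Z^*)=\emptyset$, where $Z^*=\{x^*:x\in Z\}$.* Let $y\in E_2'$ and suppose $y\supseteq x^*$ with $x\in Z$.

* If $x\in V$, take $i=k$, $\gamma=x^*\in\mathcal A'$, $\eta=x\in\mathcal A$, $\delta=y\cup\{k\}\in\mathcal A'$. This is a forbidden triple of the second kind.
* If $x\in W_0$, then $y\cup\{k\}\in\mathcal A'$ contains $x^*\cup\{k\}=[k]\setminus x\in\mathcal W^*$, contrary to (7).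
* If $x\in W_1$, then $y\cup\{k\}\in\mathcal A'$ contains $x^*=[k]\setminus(x\cup\{k\})\in\mathcal W^*$, contrary to (7).

By the induction hypothesis,
$$|E_2|+|E_2'|+|Z|\le2^{k-1}+1. \qquad (8)$$

**Step (b): counting the sets without $k$.** This step bounds what is left, together with $\mathcal W$, by $2^{k-1}+|Z|$. We claim that for every $x\subset[k-1]$
$$\mathbf 1[x\in E_1]+\mathbf 1[x^*\in E_1']+\mathbf 1[x\in W_0]+\mathbf 1[x\in W_1]\le1+\mathbf 1[x\in Z].$$
If $x\in W_0$, then $x\in\mathcal W\subset U(\mathcal W)$, so $x\notin\mathcal A$ and $x\notin E_1$. If $x\in W_1$, then $x^*=[k]\setminus(x\cup\{k\})\in\mathcal W^*$, so $x^*\notin\mathcal A'$ and $x^*\notin E_1'$. So the first and third indicators are not both $1$, and neither are the second and fourth; the left side is at most $2$. This settles $x\in Z$. If $x\notin Z$, then $x\notin W_0\cup W_1$, and $x\notin V$ means that the first two indicators are not both $1$; the left side is at most $1$. Summing over $x$ (and noting that $x\mapsto x^*$ is a bijection) we get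
$$|E_1|+|E_1'|+|\mathcal W|\le2^{k-1}+|Z|. \qquad (9)$$

**Step (c): addition.** Adding (8) and (9), the terms $|Z|$ cancel, and $|\mathcal A|+|\mathcal A'|+|\mathcal W|\le2^k+1$. $\square$

## Squares $X,\ X\cup a_1,\ X\cup a_2,\ X\cup a_1\cup a_2$ in dense families

Proposition 3 uses $D$ at $X$, $X\cup a_1$, $X\cup a_2$ and $X^c$. To combine it with Lemma 4 we need a single pair $(\mathcal A,\mathcal A')$ which occurs as $(D_x,D_{x^c})$ at several related $x$. For the two alternatives in the definition of admissibility, four sets suffice, and the next lemma finds them in any family of positive density. For instance, in the family of all subsets of $[s]$ of even cardinality, which has density $\tfrac12$, one may take $X=\emptyset$ and $a_1,a_2$ two disjoint pairs if $s\ge4$.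

**Lemma 5.** *Let $\mathcal F\subset2^{[s]}$, $|\mathcal F|\ge\kappa2^s$ with $\kappa>0$, $m_0=\lfloor s/2\rfloor\ge1$ and $2/\sqrt{m_0}<\kappa^4$. Then there are pairwise disjoint $X,a_1,a_2\subset[s]$ with $a_1,a_2\ne\emptyset$ such that $X,\ X\cup a_1,\ X\cup a_2,\ X\cup a_1\cup a_2\in\mathcal F$.*

*Proof.* **Step 1: passing to a grid.** This step replaces subsets of $[s]$ by pairs of integers, so that a square of sets becomes an axis-parallel rectangle. Split $[s]=S_1\sqcup S_2$ with $|S_\nu|=m_\nu\ge m_0$. Take independent uniformly random orderings of $S_1$ and $S_2$, and independent $l_\nu\sim\mathrm{Bin}(m_\nu,\tfrac12)$. The first $l_\nu$ elements of $S_\nu$ form a uniformly random subset of $S_\nu$: its size has the right distribution, and given the size all subsets are equally likely. So the union of the two initial segments is a uniformly random subset of $[s]$, and lies in $\mathcal F$ with probability at least $\kappa$. Hence we can fix the orderings in such a way that, with $f(l_1,l_2)\in\{0,1\}$ indicating that the union lies in $\mathcal F$,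
$$\mathbb E f(l_1,l_2)\ge\kappa .$$

**Step 2: many rectangles.** This step bounds below the probability that all four corners of a random rectangle lie in $\mathcal F$. Let $l_\nu'$ be independent copies of $l_\nu$. By the Cauchy–Schwarz inequality, used twice,
$$\mathbb E\big[f(l_1,l_2)f(l_1',l_2)f(l_1,l_2')f(l_1',l_2')\big]
=\mathbb E_{l_1,l_1'}\Big[\big(\mathbb E_{l_2}f(l_1,l_2)f(l_1',l_2)\big)^2\Big]
\ge\Big(\mathbb E_{l_1,l_1',l_2}f(l_1,l_2)f(l_1',l_2)\Big)^2,$$
and
$$\mathbb E_{l_1,l_1',l_2}f(l_1,l_2)f(l_1',l_2)=\mathbb E_{l_2}\Big[\big(\mathbb E_{l_1}f(l_1,l_2)\big)^2\Big]\ge\big(\mathbb E f(l_1,l_2)\big)^2\ge\kappa^2 .$$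
So the first expectation is at least $\kappa^4$.

**Step 3: few degenerate rectangles.** This step shows that rectangles with a side of length $0$ cannot account for all of $\kappa^4$. For $M=2t$ the largest probability of $\mathrm{Bin}(M,\tfrac12)$ is $\binom{2t}t4^{-t}$. For $M=2t-1$ it is $\binom{2t-1}{t}2^{-(2t-1)}$, which is the same number since $\binom{2t-1}t=\tfrac12\binom{2t}t$. Now
$$\binom{2t}t4^{-t}=\prod_{j=1}^t\frac{2j-1}{2j},\qquad \frac{2j-1}{2j}\le\frac{2j}{2j+1},$$
where the inequality is $(2j-1)(2j+1)\le(2j)^2$. So the square of the product is at most $\prod_{j\le t}\frac{2j-1}{2j}\cdot\frac{2j}{2j+1}=\prod_{j\le t}\frac{2j-1}{2j+1}=\frac1{2t+1}\le\frac1M$. The largest probability is therefore at most $1/\sqrt M$. Since $\Pr(l_\nu=l_\nu')=\sum_j\Pr(l_\nu=j)^2\le\max_j\Pr(l_\nu=j)\le1/\sqrt{m_\nu}$, we get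
$$\Pr(l_1=l_1'\text{ or }l_2=l_2')\le\frac2{\sqrt{m_0}}<\kappa^4 .$$

**Step 4: reading off the sets.** By Steps 2 and 3 there are values $l_1\neq l_1'$, $l_2\ne l_2'$ with all four values of $f$ equal to $1$. Exchanging $l_\nu$ and $l_\nu'$ only permutes the four values, so we may assume $l_\nu<l_\nu'$. Let $X$ be the set belonging to $(l_1,l_2)$, and let $a_\nu$ consist of the elements of $S_\nu$ in positions $l_\nu+1,\dots,l_\nu'$. These sets are pairwise disjoint, $a_1,a_2$ are nonempty, and the sets belonging to $(l_1',l_2)$, $(l_1,l_2')$, $(l_1',l_2')$ are $X\cup a_1$, $X\cup a_2$, $X\cup a_1\cup a_2$. $\square$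

## The upper bound $\left(\tfrac12+2^{-k}\right)\tau(n)$

*Proof of Theorem 1.* Here $\tau(n)=2^{s+k}$. Let $G_0\subset\mathbb Z/n\mathbb Z$ be half-factorial, $D=D(G_0)$, and suppose
$$|G_0|=|D|>\left(\tfrac12+2^{-k}\right)2^{s+k}.$$

**Step 1: many $x$ with a large pair.** This step finds a positive proportion of $x$ at which Lemma 4 is violated. Since $\sum_x|D_x|=\sum_x|D_{x^c}|=|D|$, the average over $x\subset[s]$ of $|D_x|+|D_{x^c}|$ is
$$\frac{2|D|}{2^s}>(1+2\cdot2^{-k})\,2^k=2^k+2 .$$
Let $\kappa_0$ be the proportion of $x$ with $|D_x|+|D_{x^c}|\ge2^k+2$. For these $x$ the value is at most $2^{k+1}$, and for the others at most $2^k+1$. So the average is at most $2^k+1+\kappa_02^k$, and $\kappa_0>2^{-k}$.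

**Step 2: one pair on a square of sets.** This step makes $(D_x,D_{x^c})$ constant on four related sets. There are $2^{2^{k+1}}$ pairs of families in $2^{[k]}$. By the pigeonhole principle there is a pair $(\mathcal A,\mathcal A')$ with $|\mathcal A|+|\mathcal A'|\ge2^k+2$ such that
$$\mathcal F=\{x\subset[s]:D_x=\mathcal A,\ D_{x^c}=\mathcal A'\}$$
has density at least $\kappa:=2^{-k-2^{k+1}}$. To apply Lemma 5 we need $m_0>4\kappa^{-8}=2^{\,2+8k+2^{k+4}}$, where $m_0=\lfloor s/2\rfloor\ge2^{2^{k+5}}$. This holds because $2^{k+5}=2^{k+4}+2^{k+4}$ and $2^{k+4}>2+8k$: for $k=1$ this is $32>10$, and passing from $k$ to $k+1$ adds $2^{k+4}\geq 32$ on the left and only $8$ on the right. So Lemma 5 gives pairwise disjoint $X,a_1,a_2$, with $a_1,a_2$ nonempty, such that $X,\ X\cup a_1,\ X\cup a_2,\ X\cup a_1\cup a_2\in\mathcal F$.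

**Step 3: the contradiction.** This step turns a forbidden triple on $[k]$ into four forbidden divisors of $n$. By Lemma 4 and $|\mathcal A|+|\mathcal A'|\ge2^k+2$, the pair $(\mathcal A,\mathcal A')$ is not admissible. So there are $i,\gamma,\delta,\eta$ satisfying (3) and one of the two alternatives.

Suppose $\gamma,\delta\in\mathcal A$ and $\eta\in\mathcal A'$. Since $D_X=D_{X\cup a_1}=D_{X\cup a_2}=\mathcal A$ and $D_{X^c}=\mathcal A'$, the divisors $X\gamma$, $Xa_2\delta$, $Xa_1\delta$ and $X^c\eta$ all lie in $D$. This contradicts Proposition 3.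

Suppose $\gamma,\delta\in\mathcal A'$ and $\eta\in\mathcal A$. Now look at the square from its opposite corner: put $X'=(X\cup a_1\cup a_2)^c$. Then $X',a_1,a_2$ are pairwise disjoint, and
$$X'=(X\cup a_1\cup a_2)^c,\qquad X'\cup a_1=(X\cup a_2)^c,\qquad X'\cup a_2=(X\cup a_1)^c .$$
These are complements of members of $\mathcal F$, so $D_{X'}=D_{X'\cup a_1}=D_{X'\cup a_2}=\mathcal A'$. Also $D_{X'^c}=D_{X\cup a_1\cup a_2}=\mathcal A$. Hence $X'\gamma$, $X'a_2\delta$, $X'a_1\delta$ and $X'^c\eta$ all lie in $D$. This contradicts Proposition 3 with $X'$ in place of $X$.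

So $|G_0|\le\left(\tfrac12+2^{-k}\right)\tau(n)$. $\square$

As $k$ is arbitrary, $\inf_n\mu(\mathbb Z/n\mathbb Z)/\tau(n)\le\tfrac12$: the conjecture is false, and by the known lower bound in (1) the infimum is exactly $\tfrac12$.

## A chain of multiples of $P_k$ and the lower bound $\tfrac12\tau(n)+\omega(n)$

*Proof of Theorem 2.* The upper bound is Theorem 1. The extra hypothesis can be met: $n'=n/P_k$ does not involve $P_k$, and there are infinitely many admissible primes $P_k$. It remains to construct a half-factorial set. Write $p=P_k$, so $n=n'p$ with $p\ge n'\tau(n')$.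

**Step 1: the set.** We take all divisors of $n'$, and among the multiples of $p$ only a chain. Let $\mathcal C$ be a maximal chain $1=t_0\mid t_1\mid\cdots\mid n'$ of divisors of the squarefree number $n'$. Then $|\mathcal C|=\omega(n')+1=\omega(n)$. Put
$$D=\{d:d\mid n'\}\cup\{pt:t\in\mathcal C\},\qquad|D|=\tau(n')+\omega(n)=\tfrac12\tau(n)+\omega(n).$$
For instance, if $n'=6$ and $\mathcal C=\{1,2,6\}$, then $D=\{1,2,3,6,p,2p,6p\}$. Distinct divisors of $n$ give distinct elements of $\mathbb Z/n\mathbb Z$. By (C) it suffices to show that every sequence over $D$ with integer sum $Kn$, $K\ge2$, has a subsequence with integer sum $n$. Write the sequence as $pS$ together with $U$, where $S$ is a sequence over $\mathcal C$ (and $pS$ is obtained by multiplying each term by $p$) and $U$ is a sequence over the divisors of $n'$.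

**Step 2: the case $\sigma(S)\ge n'$.** Here the multiples of $p$ alone suffice. Order the terms of $S$ decreasingly and consider the first partial sum that is at least $n'$; let $t$ be the term whose addition reaches it. Since $\mathcal C$ is a chain under divisibility, all earlier terms are multiples of $t$. So the previous partial sum (possibly $0$) is a multiple of $t$ and smaller than $n'$. As $t\mid n'$, it is at most $n'-t$, so the new partial sum is exactly $n'$. Multiplying by $p$ gives a subsequence of $pS$ of sum $pn'=n$.

**Step 3: the case $\sigma(S)\le n'-1$.** Here we keep all of $pS$ and fill up with blocks of sum $n'$. Remove from $U$ blocks of the form $d^{\,n'/d}$, each of sum $n'$, as long as possible. Let $M$ be the number of removed blocks and $U_0$ the remainder. Each $d\mid n'$ occurs in $U_0$ fewer than $n'/d$ times, so contributes less than $n'$. Hence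
$$\sigma(U_0)<\tau(n')\,n'\le p\le p\,(n'-\sigma(S)).$$
So the number $g:=n-p\,\sigma(S)-\sigma(U_0)$ is positive. From $Kn=p\,\sigma(S)+\sigma(U_0)+Mn'$ we get
$$g=Mn'-(K-1)n,$$
which is a multiple of $n'$ and at most $Mn'$. Therefore $g/n'$ is an integer between $0$ and $M$, and $pS$, $U_0$ and $g/n'$ of the removed blocks together have sum $n$.

By (C) the set is half-factorial, so $\mu(\mathbb Z/n\mathbb Z)\ge\tfrac12\tau(n)+\omega(n)$.

**Step 4: the rate.** Take $s=2^{1+2^{k+5}}$. Then $\omega(n)=s+k\le2s$, so
$$\log_2\omega(n)\le1+\log_2s=2+2^{k+5}\le2^{k+6},\qquad\text{that is,}\qquad2^{-k}\le\frac{64}{\log_2\omega(n)} .$$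
Hence $\mu(\mathbb Z/n\mathbb Z)/\tau(n)\le\tfrac12+2^{-k}=\tfrac12+O(1/\log\omega(n))$. The ratio exceeds $\tfrac12$ by $\omega(n)/\tau(n)>0$ at least, and $\omega(n)=s+k\to\infty$ as $k\to\infty$. $\square$
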